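# Dowker filters exist in ZFC

## 1. Countable sets carry no Dowker filter

Throughout, a filter on $S$ is a nonempty family of subsets of $S$ closed under supersets and under intersections of two members.

**Definition.** A *Dowker filter* on a set $S$ is a filter $\mathcal F$ on $S$ such that

* (a) for every $F:S\to\mathcal F$ there are $x\ne y$ in $S$ with $y\in F(x)$ and $x\in F(y)$;
* (b) for every $X\subset S$ there is $F:S\to\mathcal F$ such that for all $x\in X$ and $y\in S\setminus X$, either $y\notin F(x)$ or $x\notin F(y)$.

Call distinct points $x,y$ *mutually related* under $F$ if $y\in F(x)$ and $x\in F(y)$. Condition (a) says that no assignment of large sets, however cleverly thinned, destroys all mutually related pairs. Condition (b) says that for each single partition of $S$ into two pieces, some assignment destroys all mutually related pairs across the partition. Condition (a) forces $\emptyset\notin\mathcal F$: otherwise the constant function $\emptyset$ has no related pairs.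

Each condition alone is easy to satisfy, as two filters on $\omega_1$ show.

*The cofinite filter satisfies (a) but not (b).* Given $F$, write $e(x)=\omega_1\setminus F(x)$, a finite set. Take a countably infinite $Y\subset\omega_1$. As $\bigcup_{y\in Y}e(y)$ is countable, there is $x\notin Y$ outside it, and then $x\in F(y)$ for all $y\in Y$. Since $e(x)$ is finite, some $y\in Y$ lies in $F(x)$, which proves (a). If $X$ is uncountable with infinite complement, the same argument with $Y\subset\omega_1\setminus X$ and $x\in X$ produces a related pair across the partition for every $F$, so (b) fails.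

*The filter of sets containing a final segment of $\omega_1$ satisfies (b) but not (a).* The function $F(x)=\{y:y>x\}$ has no related pairs at all.

The problem (Conjecture 3 of "Mary Ellen's Conjectures", http://www.auburn.edu/~gruengf/papers/merc2b.pdf) asks whether ZFC proves that some set carries a Dowker filter. Balogh and Gruenhage showed that Dowker filters exist in some models of set theory. We start with a case where the answer is quick.

**Proposition (countable case).** No countable set carries a Dowker filter.

Let $S=\{s_0,s_1,\dots\}$, finite or countable, enumerated without repetition, and let $\mathcal F$ be a filter on $S$ with (b). For each $n$ let $G_n:S\to\mathcal F$ be as in (b) for $X=\{s_n\}$. Put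
$$F(s_n)=G_0(s_n)\cap G_1(s_n)\cap\dots\cap G_n(s_n)\in\mathcal F .$$
If $m<n$, then $F(s_n)\subset G_m(s_n)$ and $F(s_m)\subset G_m(s_m)$. The choice of $G_m$ for the set $\{s_m\}$ gives $s_n\notin G_m(s_m)$ or $s_m\notin G_m(s_n)$. So $s_m,s_n$ are not mutually related under $F$, and (a) fails. $\square$

What changes in general? The proof used finite intersections and the fact that each point has finitely many predecessors. At $\omega_1$ we would need to intersect infinitely many members of $\mathcal F$. So the size of $S$ should be compared with the completeness of the filter.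

**Definition.** Let $\chi$ be a regular infinite cardinal. A filter is *$\chi$-complete* if it is closed under intersections of fewer than $\chi$ members.

Every filter is $\omega$-complete. The filter of sets containing a final segment of $\omega_1$ is $\omega_1$-complete, because countably many final segments contain a common one. Here are the results we shall prove.

**Theorem 1 (ZFC).** Let $\chi$ be an infinite regular cardinal. Let $\mu>\chi$ be regular with $\rho^{<\chi}<\mu$ for all cardinals $\rho<\mu$. Then every set of size $\ge 2^\mu$ carries a $\chi$-complete Dowker filter.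

For $\chi=\omega$ one may take $\mu=\omega_1$: if $\rho$ is countable, then $\rho^{<\omega}$ is countable. So every set of size $\ge2^{\aleph_1}$ carries a Dowker filter, and Conjecture 3 is true. For arbitrary $\chi$ one may take $\mu=(2^{<\chi})^+$, as checked in Section 10.

**Theorem 2 (ZFC).** If $S$ carries a $\chi$-complete Dowker filter ($\chi$ regular infinite), then $|S|\ge\chi^{++}$. In particular no set of size $\le\aleph_1$ carries a Dowker filter.

**Corollary 3.** If $2^{\aleph_1}=\aleph_2$, a set carries a Dowker filter iff its size is $\ge\aleph_2$. Under GCH, for every regular $\chi$, a set carries a $\chi$-complete Dowker filter iff its size is $\ge\chi^{++}$.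

## 2. From size $\chi$ to size $\chi^{++}$: the ideal of tame sets

We prove Theorem 2 first, since it continues the countable argument. Let $\mathcal F$ be a $\chi$-complete Dowker filter on $S$. Let $J$ be the set of all $Z\subset S$ for which some $F:S\to\mathcal F$ has no mutually related pair inside $Z$; we say that $F$ *witnesses* $Z\in J$.

**Step 1. Elementary properties of $J$.** By (a), $S\notin J$. Clearly $J$ is closed under subsets and contains $\emptyset$ and all singletons. If $F_0\in\mathcal F$, then $S\setminus F_0\in J$, witnessed by the constant function $F_0$: two related points $x,y$ would satisfy $y\in F_0$, so $y\notin S\setminus F_0$.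

**Step 2. $J$ is closed under unions of at most $\chi$ members.** This is the countable argument, with singletons replaced by members of $J$. Let $Z_\nu\in J$ for $\nu<\chi$. Replacing $Z_\nu$ by $Z_\nu\setminus\bigcup_{\nu'<\nu}Z_{\nu'}$, we may assume that they are pairwise disjoint. Let $F_\nu$ witness $Z_\nu\in J$, and let $G_\nu$ be as in (b) for $X=Z_\nu$. For $x\in Z_\nu$ put
$$F(x)=F_\nu(x)\cap\bigcap_{\nu'\le\nu}G_{\nu'}(x),$$
and put $F(x)=S$ off the union. Fewer than $\chi$ sets are intersected, so $F(x)\in\mathcal F$. Two points of the same $Z_\nu$ are not related, by choice of $F_\nu$. If $x\in Z_\nu$, $y\in Z_{\nu'}$ and $\nu'<\nu$, then $F(x)\subset G_{\nu'}(x)$ and $F(y)\subset G_{\nu'}(y)$, while $y\in Z_{\nu'}$ and $x\notin Z_{\nu'}$; so $x\notin F(y)$ or $y\notin F(x)$.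

Consequently $|S|\ge\chi^+$, since otherwise $S$ is a union of at most $\chi$ singletons and $S\in J$. Suppose toward a contradiction that $|S|=\chi^+$, and enumerate $S=\{s_\beta:\beta<\chi^+\}$ injectively.

**Step 3. If $X\notin J$, then $T=S\setminus X\in J$.** This step makes $J$ prime. Let $G$ be as in (b) for $X$, and for $\beta<\chi^+$ let
$$D_\beta=\bigcap\{G(s_\alpha):\alpha\le\beta,\ s_\alpha\in T\}$$
(which is $S$ if there are no such $\alpha$). Then $S\setminus D_\beta$ is a union of at most $\chi$ sets $S\setminus G(s_\alpha)$, each in $J$ by Step 1, so $S\setminus D_\beta\in J$ by Step 2. As $X\notin J$, the set $X$ is not contained in $S\setminus D_\beta$, and we pick $z(\beta)\in X\cap D_\beta$. Put $F(s_\beta)=G(z(\beta))$ if $s_\beta\in T$, and $F(s_\beta)=S$ otherwise. Let $\alpha<\beta$ with $s_\alpha,s_\beta\in T$, and suppose $s_\alpha\in F(s_\beta)=G(z(\beta))$. Also $z(\beta)\in D_\beta\subset G(s_\alpha)$. Since $z(\beta)\in X$ and $s_\alpha\notin X$, this contradicts the choice of $G$. So no two points of $T$ are related under $F$, and $T\in J$.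

**Step 4. Contradiction by an Ulam matrix.** For $\beta<\chi^+$ let $e_\beta:\beta\to\chi$ be an injection. For $\alpha<\chi^+$ and $i<\chi$ let
$$B_{\alpha,i}=\{s_\beta:\beta>\alpha,\ e_\beta(\alpha)=i\}.$$
For fixed $\alpha$, $\bigcup_{i<\chi}B_{\alpha,i}=\{s_\beta:\beta>\alpha\}$. Its complement has size at most $\chi$, hence is in $J$; so the union is not in $J$, since $S\notin J$. By Step 2 some $B_{\alpha,i_\alpha}\notin J$. There are $\chi^+$ ordinals $\alpha$ and only $\chi$ values $i_\alpha$, so $i_\alpha=i_{\alpha'}=i$ for some $\alpha\ne\alpha'$. As each $e_\beta$ is injective, $B_{\alpha,i}\cap B_{\alpha',i}=\emptyset$. Since $B_{\alpha,i}\notin J$, Step 3 gives $S\setminus B_{\alpha,i}\in J$, and so its subset $B_{\alpha',i}$ is in $J$. This contradicts the choice of $i_{\alpha'}$. Hence $|S|\ge\chi^{++}$. For $\chi=\omega$ this says that no set of size $\le\aleph_1$ carries a Dowker filter, and Theorem 2 is proved. $\square$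

The argument stops at size $\chi^{++}$ at one place. In Step 3 the complement of $D_\beta$ could then be a union of $\chi^+$ members of $J$, and Step 2 does not apply. From here on we build filters.

## 3. Filters generated by duels

Fix $\chi$. *Small* means of cardinality $<\chi$; as $\chi$ is regular, a union of fewer than $\chi$ small sets is small. A reader interested only in the conjecture may read "finite" for "small".

Say that $X\subset S$ *separates* $x,y$ if exactly one of them is in $X$.

**Definition.** A *winner assignment* on $S$ chooses, for every $X\subset S$ and every pair $\{x,y\}$ separated by $X$, one of $x,y$ as the winner of $\{x,y\}$ with respect to $X$. Given one, put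
$$N(x,X)=\{y\in S: X\text{ does not separate }x,y,\text{ or it does and }x\text{ wins w.r.t. }X\},$$
and let $\mathcal F$ be the set of all $F\subset S$ with $F\supseteq\bigcap_{(z,X)\in\rho}N(z,X)$ for some small $\rho\subset S\times P(S)$ (the intersection is $S$ if $\rho=\emptyset$).

For example, $N(x,\{x\})$ consists of $x$ and all points that $x$ beats with respect to $\{x\}$.

**Lemma 4.** The family $\mathcal F$ of a winner assignment is closed under supersets and under intersections of fewer than $\chi$ members, and it satisfies (b). It satisfies (a) if and only if for every $r$ assigning to each $x\in S$ a small $r(x)\subset S\times P(S)$ there are $\alpha\neq\beta$ in $S$ with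
$$\beta\in N(w,X)\ \ \forall (w,X)\in r(\alpha),\qquad \alpha\in N(z,X)\ \ \forall (z,X)\in r(\beta).\tag{1}$$
Moreover $S$ carries a $\chi$-complete Dowker filter if and only if some winner assignment on $S$ has this last property.

*Proof.* Closure holds because a union of fewer than $\chi$ small sets $\rho$ is small. For (b), given $X$, put $F(x)=N(x,X)$. If $x\in X$ and $y\notin X$, then $y\in F(x)$ means that $x$ wins, and $x\in F(y)$ means that $y$ wins; exactly one of them wins.

Suppose (1) is solvable for every $r$, and let $F:S\to\mathcal F$. Choose small $r(x)$ with $F(x)\supseteq\bigcap_{(z,X)\in r(x)}N(z,X)$. A solution of (1) gives $\beta\in F(\alpha)$ and $\alpha\in F(\beta)$. Conversely, given $r$, apply (a) to $F(x)=\bigcap_{(z,X)\in r(x)}N(z,X)$.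

So a winner assignment with the last property yields a $\chi$-complete Dowker filter (proper, because (a) implies it). Conversely, let $\mathcal G$ be a $\chi$-complete Dowker filter, and for each $X$ let $F_X$ be as in (b) for $\mathcal G$. If $X$ separates $x,y$, then $y\in F_X(x)$ and $x\in F_X(y)$ do not both hold. Let $x$ win if $y\in F_X(x)$, let $y$ win if $x\in F_X(y)$, and choose arbitrarily otherwise. Then $F_X(x)\subset N(x,X)$, so $N(x,X)\in\mathcal G$, and $\chi$-completeness gives $\mathcal F\subset\mathcal G$. Since (a) passes to smaller families, $\mathcal F$ satisfies (a). $\square$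

So nothing is lost by designing duels. We think of $r(\alpha)$ as a small team of champions $w$, each with a set $X$, named by $\alpha$. The champions named by $\alpha$ must beat $\beta$, those named by $\beta$ must beat $\alpha$, and duels over a non-separating $X$ are void. An adversary chooses $r$ after the rules are fixed.

The first rule one would try is a fixed tournament, in which the winner of $\{x,y\}$ does not depend on $X$; for instance, the smaller point in a well-order wins. This fails at once. Let the adversary choose $r(x)=\{(x,\{x\})\}$. For $\alpha\ne\beta$ both $\{\alpha\}$ and $\{\beta\}$ separate the pair, so (1) demands that $\alpha$ beat $\beta$ and that $\beta$ beat $\alpha$. The winner must depend on $X$, and the rule must guess, for a pair $\alpha,\beta$, which sets were named by which point.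

## 4. Cardinal arithmetic, elementary submodels, and a coloring

Fix $\chi,\mu$ as in Theorem 1 and let $\lambda=\mu^+$. (For the conjecture: $\chi=\omega$, $\mu=\omega_1$, $\lambda=\omega_2$.)

**Arithmetic.** First, $2^\nu<\mu$ for $\nu<\chi$, as $2^{<\chi}<\mu$. Second, $\mu^{<\chi}=\mu$: for $\nu<\chi$, functions from $\nu$ to $\mu$ are bounded because $\mu$ is regular, and $\rho^\nu<\mu$ for each $\rho<\mu$. Hence a set of size at most $\mu$ has at most $\mu$ small subsets.

**Δ-system lemma** (e.g. Kunen, *Set Theory*, II.1.6). Let $\theta\in\{\mu,\lambda\}$. Every family $\langle a_i:i<\theta\rangle$ of small sets has $I\in[\theta]^\theta$ and a *root* $R$ with $a_i\cap a_{i'}=R$ for distinct $i,i'\in I$.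

The hypotheses hold: $\theta>\chi$ is regular and $\rho^{<\chi}<\theta$ for $\rho<\theta$, by assumption on $\mu$ if $\theta=\mu$ and by $\mu^{<\chi}=\mu$ if $\theta=\lambda$. Repetitions in the family are harmless: if one set occurs $\theta$ times, it is its own root, and otherwise there are $\theta$ different sets. A small example: the sets $\{0,1+i\}$ have root $\{0\}$.

**Lemma 5.** Let $M$ be an elementary submodel of $H(\Theta)$, for a large regular $\Theta$, with $|M|=\mu$ and $\mu\cup\{\mu,\lambda,S\}\subset M$.

* (i) If $u\in M$ and $|u|\le\mu$, then $u\subset M$.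
* (ii) $M\cap\lambda$ is an ordinal below $\lambda$.
* (iii) Distinct members of $P(S)\cap M$ have distinct traces on $M\cap S$.

*Proof.* (i) If $u\neq\emptyset$, by elementarity $M$ contains a surjection $h:\mu\to u$; as $\mu\subset M$, all values $h(i)$ are in $M$. (ii) If $\gamma\in M\cap\lambda$, then $|\gamma|\le\mu$, so $\gamma\subset M$ by (i). Thus $M\cap\lambda$ is an initial segment of $\lambda$, of size at most $\mu$. (iii) If $Z\ne Z'$ are in $P(S)\cap M$, their symmetric difference is a nonempty element of $M$, so by elementarity it has an element in $M\cap S$. $\square$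

In (iii) it matters that both sets belong to $M$. With $S=\lambda$, the sets $\lambda$ and $M\cap\lambda$ have the same trace on $M\cap\lambda$; but $\delta=M\cap\lambda$ is not in $M$, as otherwise $\delta\in\delta$.

**Lemma 6.** Let $\langle M_\eta:\eta<\lambda\rangle$ be an increasing chain of models as in Lemma 5, continuous ($M_\eta=\bigcup_{\zeta<\eta}M_\zeta$ at limits), with $\eta\in M_{\eta+1}$. Then $D=\{\eta<\lambda:M_\eta\cap\lambda=\eta\}$ is club in $\lambda$.

*Proof.* Let $h(\eta)=M_\eta\cap\lambda<\lambda$. The function $h$ is nondecreasing and continuous, and $h(\eta)\ge\eta$ because $\xi\in M_{\xi+1}\subset M_\eta$ for $\xi<\eta$. So its set of fixed points is closed. Given $\eta_0$, put $\eta_{n+1}=h(\eta_n)+1$ and $\eta_\omega=\sup_n\eta_n$; then $h(\eta_\omega)=\sup_nh(\eta_n)\le\eta_\omega$, so $\eta_\omega\in D$. $\square$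

Write $E^\lambda_\mu=\{\delta<\lambda:\mathrm{cf}\,\delta=\mu\}$, a stationary set. We use Fodor's lemma: a function on a stationary subset of $\lambda$ with $h(\eta)<\eta$ is constant on a stationary set.

**Coloring theorem.** For any $\Gamma$ with $0<|\Gamma|\le\mu$ there is $c:[\lambda]^2\to\Gamma$ such that

(★) for every family $\mathcal B$ of $\lambda$ pairwise disjoint nonempty small subsets of $\lambda$ and every $\gamma\in\Gamma$ there are $a,b\in\mathcal B$ with $\sup a<\min b$ and $c(x,y)=\gamma$ for all $x\in a$, $y\in b$.

This is the one deep fact we quote. A. Rinot, *Complicated colorings*, Math. Res. Lett. 21 (2014) 1367–1388, proves: if $\lambda,\chi$ are regular, $\lambda>\chi^+$, and $E^\lambda_{\ge\chi}$ (the points of cofinality at least $\chi$) has a nonreflecting stationary subset, then $\mathrm{Pr}_1(\lambda,\lambda,\lambda,\chi)$, which is (★) with $\lambda$ colors. Composing with a surjection $\lambda\to\Gamma$ gives (★) for $\Gamma$. The hypotheses hold here. First, $\chi^+\le\mu<\lambda$. Second, $E^\lambda_\mu$ is a stationary subset of $E^\lambda_{\ge\chi}$, and it does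 not reflect: if $\alpha<\lambda$ has uncountable cofinality, take a club in $\alpha$ of order type $\mathrm{cf}\,\alpha\le\mu$; its accumulation points below $\alpha$ have cofinality $<\mathrm{cf}\,\alpha\le\mu$ and so miss $E^\lambda_\mu$, and they form a club in $\alpha$. For $\chi=\omega$, $\lambda=\omega_2$ the result is also due to S. Shelah, *Colouring and non-productivity of $\aleph_2$-c.c.*, Ann. Pure Appl. Logic 84 (1997) 153–174. If one's definition of $\mathrm{Pr}_1$ omits $\sup a<\min b$, first thin $\mathcal B$: by disjointness at most $\mu$ members meet any given $\delta<\lambda$, and small sets are bounded in $\lambda$, so one recursively picks $\lambda$ members, each lying above the suprema of the earlier ones.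

To see that (★) has content, note that a coloring $c(x,y)=h(x)$ for $x<y$ that depends only on the smaller point fails it when $|\Gamma|\ge2$. Some fiber of $h$ has size $\lambda$, and the singletons from that fiber realize one color only. Note also what (★) does not control: colors $c(d,y)$ where $d$ is common to all the sets we started with and had to be removed to make them disjoint.

## 5. Points that name only themselves

Here is an easy version of the problem: assume the adversary obeys $r(x)\subset\{x\}\times P(S)$, so that each point is its own only champion. The adversary that killed fixed tournaments is of this kind.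

**Codes.** Let $S_0=\lambda\times2^\mu$ and write $x=(\pi(x),g(x))$. There are at most $2^\mu$ pairs $(A,f)$ with $A\in[S_0]^{\le\mu}$ and $f:A\to\{\text{small subsets of }P(A)\}$: there are at most $(2^\mu)^\mu=2^\mu$ sets $A$, each has at most $(2^\mu)^{<\chi}=2^\mu$ small subsets of $P(A)$, and hence at most $(2^\mu)^\mu=2^\mu$ functions $f$. Fix a surjection $g\mapsto(A_g,f_g)$ from $2^\mu$ onto the set of these pairs. The second coordinate of a point is thus a prediction: for each $x\in A_{g}$, the small set $f_{g}(x)$ guesses the traces on $A_g$ of the sets named by $x$. The trivial prediction is $(\emptyset,\emptyset)$.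

**Rule.** Let $X$ separate $x,y$. If $\pi(x)=\pi(y)$, the lexicographically smaller one wins. If $\pi(x)<\pi(y)$, then
$$y\text{ wins if }x\in A_{g(y)}\text{ and }X\cap A_{g(y)}\notin f_{g(y)}(x);\quad\text{otherwise }x\text{ wins.}\tag{2}$$
So the lower point wins for the sets it was predicted to name, and the upper point wins for the others.

**Lemma 7.** Under rule (2), if each $r(x)$ is a small subset of $\{x\}\times P(S_0)$, then (1) has a solution.

*Proof.* Let $\mathcal X(x)=\{X:(x,X)\in r(x)\}$, a small set. Build a chain of models as in Lemma 6 with $S=S_0$ and $r\in M_0$, and define along the construction, for $\eta\in D$, a point $\beta_\eta=(\eta,g_\eta)$, requiring $g_\eta\in M_{\eta+1}$. Let $A_\eta=M_\eta\cap S_0$. For $\xi\in D\cap\eta$ we have $\beta_\xi\in M_{\xi+1}\cap S_0\subset A_\eta$. Let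
$$\mathcal Z_\eta=\{Z\in P(S_0)\cap M_\eta:\ Z\cap A_\eta=X\cap A_\eta\text{ for some }X\in\mathcal X(\beta_\eta)\},$$
the sets already in $M_\eta$ that look from $M_\eta$ like a set named by $\beta_\eta$. By Lemma 5(iii) each $X$ contributes at most one $Z$, so $\mathcal Z_\eta$ is small. Choose $g_\eta$ to be a code of $(A_\eta,f_\eta)$, where
$$f_\eta(\beta_\xi)=\{X\cap A_\eta:X\in\mathcal X(\beta_\xi)\setminus\mathcal Z_\xi\}\quad(\xi\in D\cap\eta),$$
and $f_\eta=\emptyset$ at the other points of $A_\eta$. There is no circularity: $f_\eta$ uses only $M_\eta$ and the objects of index $\xi<\eta$, and $\mathcal Z_\eta$ is defined after $g_\eta$.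

If $\eta\in D\cap E^\lambda_\mu$, then the small set $\mathcal Z_\eta\subset M_\eta=\bigcup_{\zeta<\eta}M_\zeta$ is contained in some $M_\zeta$ with $\zeta<\eta$, as $\mathrm{cf}\,\eta=\mu>\chi$. By Fodor, one $\zeta$ serves stationarily many $\eta$. There are at most $\mu^{<\chi}=\mu$ small subsets of $M_\zeta$, and for each small $\mathcal Z$ fewer than $\mu$ functions from $\mathcal Z$ to truth values. So there are $\xi<\eta$ in $D$ with $\mathcal Z_\xi=\mathcal Z_\eta=\mathcal Z$ and such that, for $Z\in\mathcal Z$, $\beta_\xi\in Z$ iff $\beta_\eta\in Z$. Put $\alpha=\beta_\xi$ and $\beta=\beta_\eta$. Rule (2) applies with $x=\alpha\in A_\eta=A_{g(\beta)}$.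

Let $X\in\mathcal X(\alpha)$ separate $\alpha,\beta$. Then $X\notin\mathcal Z$, so $X\cap A_\eta\in f_\eta(\alpha)$ and $\alpha$ wins, as required.

Let $X\in\mathcal X(\beta)$ separate $\alpha,\beta$. We claim $X\cap A_\eta\notin f_\eta(\alpha)$, so that $\beta$ wins. Otherwise $X\cap A_\eta=Y\cap A_\eta$ with $Y\in\mathcal X(\alpha)\setminus\mathcal Z_\xi$. Since $\mathcal X(\alpha)\in M_\eta$ is small, $Y\in M_\eta$ by Lemma 5(i). So $Y\in\mathcal Z_\eta=\mathcal Z_\xi$, a contradiction. $\square$

The point of $\mathcal Z$ is this. A set named by both points cannot be awarded to both, but such a set lies in $\mathcal Z$, and for sets in $\mathcal Z$ we have arranged that the duel is void.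

## 6. Champions other than oneself

What changes for general $r$? Under rule (2), everything. Let $g^0$ code $(\emptyset,\emptyset)$. For $\beta\in S_0$ let $z_\beta=(\pi(\beta)+1,g^0)$ and $r(\beta)=\{(z_\beta,\{z_\beta\})\}$. If $\pi(\alpha)\le\pi(\beta)$, then $\pi(\alpha)<\pi(z_\beta)$, the set $\{z_\beta\}$ separates $\alpha$ from $z_\beta$, and since $A_{g^0}=\emptyset$ the lower point $\alpha$ wins. Hence $N(z_\beta,\{z_\beta\})\subset\{\alpha:\pi(\alpha)>\pi(\beta)\}$, and (1) would demand both $\pi(\beta)>\pi(\alpha)$ and $\pi(\alpha)>\pi(\beta)$. So with rule (2) condition (a) fails. The code carried by $z_\beta$ was chosen by the adversary, and nothing lets $z_\beta$ win against points below it.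

Let us list the duels that must be decided correctly. Suppose $\alpha$ is at level $\xi$ and $\beta$ at level $\eta>\xi$, and that the levels of the champions of $\alpha$ (respectively $\beta$), together with $\xi$ (respectively $\eta$), form a set $\Delta\cup b_\xi$ (respectively $\Delta\cup b_\eta$), where $\Delta$ is the root of a Δ-system lying below $\xi$, and $\sup b_\xi<\min b_\eta$. There are two kinds of duels.

*Duels in the rectangle $b_\xi\times b_\eta$.* A champion $w\ne\alpha$ of $\alpha$ with level in $b_\xi$ must beat $\beta$: the lower point should win. A champion $z\ne\beta$ of $\beta$ with level in $b_\eta$ must beat $\alpha$: the upper point should win. Between $\alpha$ and $\beta$ themselves, the prediction should decide. The coloring theorem lets us prescribe one color for the whole rectangle, so that one color must tell these three kinds of pairs apart. A color cannot contain the names of the points, as there are $2^\mu$ points and only $\mu$ colors. But finitely many points of a set, or fewer than $\chi$ of them, can be told apart by a small amount of information about each, and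 a color can hold a small table of such partial descriptions: the description $t$ of $\alpha$, the description $s$ of $\beta$, and the set $L$ of descriptions of the champions $z\neq\beta$ of $\beta$.

*Duels with a level $d\in\Delta$.* Here a champion at level $d$, the lower point, must beat $\beta$ or must beat $\alpha$. The default "lower wins" is what we want, but the colors $c(d,\eta)$ and $c(d,\xi)$ are not controlled, and their tables might by accident hand the duel to the upper point. We add a third coordinate $k(x)<\mu$ to points, giving many candidates on each level, and choose $k(\alpha)=i$ and $k(\beta)=j$ to be safe from these tables. For $\beta$, let every color carry an ordinal $\varepsilon<\mu$, and ignore its table when $\varepsilon<k(y)$ for the upper point $y$; then $j$ need only exceed certain ordinals determined by $i$. One cannot ask the same of $i$ with the roles exchanged. If $h(k)$ is the bound to be exceeded, computed from the champions of the candidate with third coordinate $k$, we would need $j>h(i)$ and $i>h(j)$, which is impossible if $h(k)\ge k$ for all $k$. For $\alpha$ we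 use another protection: the descriptions include $k(x)$, and a table mentions only a small set of third coordinates, so $i$ need only avoid a small set determined by $j$. Having $\chi$ candidates for $i$ below $j$ makes both demands compatible.

As now $i\ne j$, the prediction argument of Section 5 must compare $\beta_{\xi,i}$ with $\beta_{\eta,j}$. This will be handled by making the sets $\mathcal Z(\eta,i)$, $i<\mu$, a Δ-system on each level.

## 7. The rules on $\lambda\times2^\mu\times\mu$

Let $S=\lambda\times2^\mu\times\mu$. As $\lambda=\mu^+\le2^\mu$, $|S|=2^\mu$. Write $x=(\pi(x),g(x),k(x))$.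

**Codes.** As in Section 5, with $S$ in place of $S_0$ and the same count, fix a surjection $g\mapsto(A_g,f_g)$ from $2^\mu$ onto the set of all pairs $(A,f)$ with $A\in[S]^{\le\mu}$ and $f:A\to\{\text{small subsets of }P(A)\}$.

**Looks.** Fix an injection $\psi:S\to P(\mu)$. For small $a\subset\mu$ let
$$\mathrm{look}_a(x)=(\psi(x)\cap a,\,k(x))\in P(a)\times\mu .$$
For instance, if $\psi(x)=\{3,5\}$, $k(x)=7$ and $a=\{3,4\}$, then $\mathrm{look}_a(x)=(\{3\},7)$. Since $\psi$ is injective, two different points have different looks for a suitable one-element $a$.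

**Colors.** Let $\Gamma$ be the set of all $(\varepsilon,a,t,s,L)$ with $\varepsilon<\mu$, $a\subset\mu$ small, $t,s\in P(a)\times\mu$, and $L\subset P(a)\times\mu$ small. There are $\mu^{<\chi}=\mu$ sets $a$; for each, $|P(a)\times\mu|=\mu$, so there are $\mu$ choices of $t$ and of $s$, and $\mu^{<\chi}=\mu$ choices of $L$. Hence $|\Gamma|=\mu$. Fix $c:[\lambda]^2\to\Gamma$ as in (★). For $d<\eta$ write
$$c(d,\eta)=(\varepsilon(d,\eta),a(d,\eta),t(d,\eta),s(d,\eta),L(d,\eta)),$$
and let $K(d,\eta)\subset\mu$ be the small set of second coordinates of members of $L(d,\eta)\cup\{s(d,\eta)\}$.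

**Winners.** Let $X$ separate $x,y$. If $\pi(x)=\pi(y)$, the lexicographically smaller one wins. If $\pi(x)<\pi(y)$, let $(\varepsilon,a,t,s,L)=c(\pi(x),\pi(y))$ and:

* (W1) if $\varepsilon<k(y)$: $x$ wins;
* (W2) if $\varepsilon\ge k(y)$, $\mathrm{look}_a(x)=t$, $\mathrm{look}_a(y)=s$: $y$ wins if $x\in A_{g(y)}$ and $X\cap A_{g(y)}\notin f_{g(y)}(x)$; otherwise $x$ wins;
* (W3) if $\varepsilon\ge k(y)$, $\mathrm{look}_a(x)=t$, $\mathrm{look}_a(y)\in L\setminus\{s\}$: $y$ wins;
* (W4) in all other cases $x$ wins.

The cases are mutually exclusive, so this is a winner assignment. By Lemma 4 its family $\mathcal F$ is closed under supersets and small intersections and satisfies (b), and it remains to solve (1) for every $r$.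

## 8. Choosing the two points

Let $r$ assign to each $x\in S$ a small $r(x)\subset S\times P(S)$. Put $r^1(x)=\{z:\exists X\,(z,X)\in r(x)\}$, the champions of $x$, and $\mathcal X(x)=\{X:(x,X)\in r(x)\}$. Both are small.

**Step 1. Models and predictions.** This step builds, on each level of a club, $\mu$ points $\beta_{\eta,i}$ that predict the sets named by the earlier ones. Build a chain as in Lemma 6 with $2^\mu,r\in M_0$. For each $\eta$, after $M_\eta$ is known we know whether $\eta\in D$. If $\eta\in D$, we define $g_\eta,W_\eta,\mathcal Z^\eta$ below and require also $g_\eta\in M_{\eta+1}$. Write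
$$\beta_{\eta,i}=(\eta,g_\eta,i)\quad(i<\mu),\qquad A_\eta=M_\eta\cap S .$$
For $\xi<\eta$ in $D$ we have $\xi,g_\xi,i\in M_{\xi+1}\subset M_\eta$, so $\beta_{\xi,i}\in A_\eta$. Moreover $\mathcal X(\beta_{\xi,i})$ is definable from $r$ and $\beta_{\xi,i}$, so it is a small element of $M_\eta$, and Lemma 5(i) gives
$$\mathcal X(\beta_{\xi,i})\subset M_\eta\qquad(\xi<\eta\text{ in }D,\ i<\mu).\tag{3}$$
Now let $\eta\in D$.

First, define $f_\eta(\beta_{\xi,i})=\{X\cap A_\eta:X\in\mathcal X(\beta_{\xi,i})\setminus\mathcal Z^\xi\}$ for $\xi\in D\cap\eta$, $i<\mu$, and $f_\eta(x)=\emptyset$ for the other $x\in A_\eta$. All values are small subsets of $P(A_\eta)$. Let $g_\eta$ be a code with $(A_{g_\eta},f_{g_\eta})=(A_\eta,f_\eta)$. The points $\beta_{\eta,i}$ are now defined.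

Second, for $i<\mu$ let
$$\mathcal Z(\eta,i)=\{Z\in P(S)\cap M_\eta:\ Z\cap A_\eta=X\cap A_\eta\text{ for some }X\in\mathcal X(\beta_{\eta,i})\}.$$
By Lemma 5(iii) each $X\in\mathcal X(\beta_{\eta,i})$ contributes at most one $Z$, so $\mathcal Z(\eta,i)$ is small.

Third, by the Δ-system lemma with $\theta=\mu$, pick $W_\eta\in[\mu]^\mu$ and a root $\mathcal Z^\eta$ with
$$\mathcal Z(\eta,i)\cap\mathcal Z(\eta,i')=\mathcal Z^\eta\quad\text{for distinct }i,i'\in W_\eta.\tag{4}$$
The root is small. There are only $2^{|\mathcal Z^\eta|}<\mu$ functions from $\mathcal Z^\eta$ to truth values, so after shrinking $W_\eta$ (still of size $\mu$) we may assume that for each $Z\in\mathcal Z^\eta$ the truth value $\mathrm{sgn}^\eta(Z)$ of "$\beta_{\eta,i}\in Z$" does not depend on $i\in W_\eta$.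

**Step 2. Two indices on each level.** This step protects against uncontrolled colors. Let $p(\eta,i)=\{\pi(z):z\in r^1(\beta_{\eta,i})\}$, a small subset of $\lambda$. For $\eta\in D$ choose by recursion an increasing sequence $\langle i_\nu:\nu\le\chi\rangle$ in $W_\eta$ with
$$\varepsilon(d,\eta)<i_{\nu'}\quad\text{whenever }\nu<\nu'\le\chi\text{ and }d\in p(\eta,i_\nu)\cap\eta .$$
At stage $\nu'$ one has to exceed at most $\chi$ ordinals below $\mu$: the $i_\nu$ and the $\varepsilon(d,\eta)$, for $\nu<\nu'$ and $d\in p(\eta,i_\nu)\cap\eta$. As $\mu>\chi$ is regular and $W_\eta$ is unbounded in $\mu$, this is possible. Put $j_\eta=i_\chi$. The set $\bigcup\{K(d,\eta):d\in p(\eta,j_\eta)\cap\eta\}$ is a union of fewer than $\chi$ small sets, so it is small and cannot contain all of the $\chi$ ordinals $i_\nu$, $\nu<\chi$. Let $i_\eta$ be one of these outside it. So $i_\eta<j_\eta$ are in $W_\eta$ and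
$$\varepsilon(d,\eta)<j_\eta\quad\text{for all }d\in p(\eta,i_\eta)\cap\eta,\tag{5}$$
$$i_\eta\notin K(d,\eta)\quad\text{for all }d\in p(\eta,j_\eta)\cap\eta.\tag{6}$$

**Step 3. The table of a level.** This step computes the color we shall want. For $\eta\in D\cap E^\lambda_\mu$ choose a small $a_\eta\subset\mu$ such that

* $\psi(w)\cap a_\eta\ne\psi(\beta_{\eta,i_\eta})\cap a_\eta$ for all $w\in r^1(\beta_{\eta,i_\eta})\setminus\{\beta_{\eta,i_\eta}\}$, and
* $\psi(z)\cap a_\eta\ne\psi(\beta_{\eta,j_\eta})\cap a_\eta$ for all $z\in r^1(\beta_{\eta,j_\eta})\setminus\{\beta_{\eta,j_\eta}\}$.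

This is possible: $\psi$ is injective, so for each of the fewer than $\chi$ inequalities we put into $a_\eta$ one element of the symmetric difference of the two values of $\psi$. Let
$$t_\eta=\mathrm{look}_{a_\eta}(\beta_{\eta,i_\eta}),\qquad s_\eta=\mathrm{look}_{a_\eta}(\beta_{\eta,j_\eta}),$$
$$L_\eta=\{\mathrm{look}_{a_\eta}(z):z\in r^1(\beta_{\eta,j_\eta})\setminus\{\beta_{\eta,j_\eta}\}\},$$
$$\rho_\eta=\sup\{k(z):z\in r^1(\beta_{\eta,j_\eta})\cup\{\beta_{\eta,j_\eta}\}\}.$$
Then $L_\eta$ is small and $s_\eta\notin L_\eta$ by the second requirement on $a_\eta$. Also $\rho_\eta<\mu$, since $\mu$ is regular and larger than $\chi$, and $\rho_\eta\ge k(\beta_{\eta,j_\eta})=j_\eta$.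

**Step 4. Uniformization.** We make all data the same on $\lambda$ many levels. For $\eta\in D\cap E^\lambda_\mu$, the small sets $\mathcal Z^\eta,\mathcal Z(\eta,i_\eta),\mathcal Z(\eta,j_\eta)$ are subsets of $M_\eta=\bigcup_{\zeta<\eta}M_\zeta$, and $\mathrm{cf}\,\eta=\mu>\chi$, so they are contained in some $M_{\zeta(\eta)}$ with $\zeta(\eta)<\eta$. By Fodor, $\zeta(\eta)=\zeta$ is constant on a stationary set. There are at most $|M_\zeta|^{<\chi}=\mu$ possibilities for each of the three sets; then fewer than $\mu$ for $\mathrm{sgn}^\eta$ once $\mathcal Z^\eta$ is fixed; and at most $\mu$ for each of $i_\eta,j_\eta,a_\eta,t_\eta,s_\eta,L_\eta,\rho_\eta$. The stationary set has size $\lambda=\mu^+$, so there is $\Xi_0\subset D\cap E^\lambda_\mu$ of size $\lambda$ on which the following are constant: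
$$i_\eta=i,\quad j_\eta=j,\quad \mathcal Z^\eta=\mathcal Z^*,\quad \mathcal Z(\eta,i)=\mathcal Z_i,\quad \mathcal Z(\eta,j)=\mathcal Z_j,\quad \mathrm{sgn}^\eta,$$
$$a_\eta=a,\quad t_\eta=t,\quad s_\eta=s,\quad L_\eta=L,\quad \rho_\eta=\rho .$$

**Step 5. Disjoint blocks and the coloring.** Apply the Δ-system lemma with $\theta=\lambda$ to the small sets $P_\eta=p(\eta,i)\cup p(\eta,j)\cup\{\eta\}$, $\eta\in\Xi_0$, and let $\Delta$ be the root. There are at most $2^{|\Delta|}<\mu$ possibilities for each of $\Delta\cap p(\eta,i)$ and $\Delta\cap p(\eta,j)$, and $\Delta$ is bounded in $\lambda$. So we can thin to $\Xi_1\subset\Xi_0$ of size $\lambda$ on which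
$$\Delta\cap p(\eta,i)=\Delta^i,\qquad\Delta\cap p(\eta,j)=\Delta^j,\qquad \sup\Delta<\eta .$$
Let $b_\eta=P_\eta\setminus\Delta$ for $\eta\in\Xi_1$. These sets are small and pairwise disjoint, and $\eta\in b_\eta$. By (★) with $\gamma=(\rho,a,t,s,L)$ there are $\xi,\eta\in\Xi_1$ with $\sup b_\xi<\min b_\eta$, so $\xi<\eta$, and
$$c(x,y)=\gamma\quad\text{for all }x\in b_\xi,\ y\in b_\eta.\tag{7}$$
Put $\alpha=\beta_{\xi,i}$ and $\beta=\beta_{\eta,j}$. Then $\alpha\neq\beta$, $k(\alpha)=i$, $k(\beta)=j$, $\mathrm{look}_a(\alpha)=t$ and $\mathrm{look}_a(\beta)=s$.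

Champions may lie above the point that names them: elements of $b_\xi$ may exceed $\xi$, but they stay below $\min b_\eta\le\eta$.

## 9. The six duels

We verify (1) for $\alpha,\beta$. Only sets $X$ that separate the pair in question matter.

**Step 6. The champions of $\alpha$ beat $\beta$.** Let $(w,X)\in r(\alpha)$ with $X$ separating $w,\beta$. Then $\pi(w)\in p(\xi,i)\subset\Delta\cup b_\xi$, so $\pi(w)<\eta=\pi(\beta)$ and $w$ is the lower point.

* *$\pi(w)=d\in\Delta$.* Then $d\in\Delta\cap p(\xi,i)=\Delta^i\subset p(\eta,i)\cap\eta$. By (5) at $\eta$, $\varepsilon(d,\eta)<j=k(\beta)$, and $w$ wins by (W1).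
* *$\pi(w)\in b_\xi$ and $w\ne\alpha$.* By (7) the color $c(\pi(w),\eta)$ is $\gamma$. Its first entry $\rho\ge j=k(\beta)$, so (W1) does not apply. By the first requirement on $a=a_\xi$, $\mathrm{look}_a(w)\ne\mathrm{look}_a(\alpha)=t$, so (W2) and (W3) do not apply. Hence $w$ wins by (W4).
* *$w=\alpha$.* The color $c(\xi,\eta)$ is $\gamma$, $\rho\ge j=k(\beta)$, and the looks are $t$ and $s$, so (W2) applies, with $\alpha\in A_\eta=A_{g(\beta)}$. If $X\in\mathcal Z^*=\mathcal Z^\xi=\mathcal Z^\eta$, then, as $i\in W_\xi$ and $j\in W_\eta$, the truth values of $\alpha\in X$ and $\beta\in X$ are $\mathrm{sgn}^\xi(X)$ and $\mathrm{sgn}^\eta(X)$, which are equal, so $X$ does not separate $\alpha,\beta$, contrary to assumption. Hence $X\in\mathcal X(\alpha)\setminus\mathcal Z^\xi$, so $X\cap A_\eta\in f_\eta(\alpha)$, and $\alpha$ wins.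

**Step 7. The champions of $\beta$ beat $\alpha$.** Let $(z,X)\in r(\beta)$ with $X$ separating $z,\alpha$. Then $\pi(z)\in p(\eta,j)\subset\Delta\cup b_\eta$.

* *$\pi(z)=d\in\Delta$.* Then $d\le\sup\Delta<\xi=\pi(\alpha)$, so $z$ is the lower point, and $d\in\Delta\cap p(\eta,j)=\Delta^j\subset p(\xi,j)\cap\xi$. By (6) at $\xi$, $k(\alpha)=i\notin K(d,\xi)$. As $k(\alpha)$ is the second coordinate of every look of $\alpha$, $\mathrm{look}_{a(d,\xi)}(\alpha)\notin L(d,\xi)\cup\{s(d,\xi)\}$. So neither (W2) nor (W3) applies, and $z$ wins by (W1) or (W4).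
* *$\pi(z)\in b_\eta$ and $z\ne\beta$.* Now $\pi(\alpha)=\xi<\min b_\eta\le\pi(z)$, so $\alpha$ is the lower point, and by (7) the color is $\gamma$. We have $\rho=\rho_\eta\ge k(z)$, $\mathrm{look}_a(\alpha)=t$, and $\mathrm{look}_a(z)\in L_\eta=L$; since $s\notin L$, also $\mathrm{look}_a(z)\neq s$. So $z$ wins by (W3).
* *$z=\beta$.* Again (W2) applies to $\alpha,\beta$, and $\alpha\in A_\eta=A_{g(\beta)}$. We must show $X\cap A_\eta\notin f_\eta(\alpha)$. Suppose $X\cap A_\eta=Y\cap A_\eta$ with $Y\in\mathcal X(\alpha)\setminus\mathcal Z^\xi$. By (3), $Y\in M_\eta$; since $X\in\mathcal X(\beta_{\eta,j})$, the definition of $\mathcal Z(\eta,j)$ gives $Y\in\mathcal Z(\eta,j)=\mathcal Z_j=\mathcal Z(\xi,j)\subset M_\xi$. As $Y\in M_\xi\cap\mathcal X(\beta_{\xi,i})$, also $Y\in\mathcal Z(\xi,i)$, its trace on $A_\xi$ being its own. Since $i\ne j$ are in $W_\xi$, (4) at $\xi$ gives $Y\in\mathcal Z(\xi,i)\cap\mathcal Z(\xi,j)=\mathcal Z^\xi$, a contradiction. So $\beta$ wins.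

This proves (1). By Lemma 4, $\mathcal F$ is a $\chi$-complete Dowker filter on $S$, and $|S|=2^\mu$.

## 10. Larger sets, admissible $\mu$, and the exact size under GCH

**Step 8. From size $2^\mu$ to all larger sizes.** A bijection moves the filter to any set of size $2^\mu$. Let $S\subset S'$ and put $\mathcal F'=\{F'\subset S':F'\cap S\in\mathcal F\}$. This is a $\chi$-complete filter, and every member of $\mathcal F$, as a subset of $S'$, belongs to it; in particular $S\in\mathcal F'$.

For (a), given $F':S'\to\mathcal F'$, apply (a) for $\mathcal F$ to $x\mapsto F'(x)\cap S$ on $S$. For (b), given $X\subset S'$, take $F$ for $X\cap S$ from (b) for $\mathcal F$, and put $F'(x)=F(x)$ for $x\in S$ and $F'(x)=S$ for $x\notin S$. All values are subsets of $S$. Let $x\in X$ and $y\in S'\setminus X$. If both are in $S$, the choice of $F$ applies. If $x\notin S$, then $x\notin F'(y)$, because $F'(y)\subset S$. If $y\notin S$, then $y\notin F'(x)$, because $F'(x)\subset S$. This completes the proof of Theorem 1. $\square$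

With $\chi=\omega$ and $\mu=\omega_1$, every set of size $\ge2^{\aleph_1}$ carries a Dowker filter, so Conjecture 3 holds.

**Step 9. $\mu=(2^{<\chi})^+$ is admissible.** It is regular, and larger than $\chi$ because $2^{<\chi}\ge\chi$. Cardinals $\rho<\mu$ satisfy $\rho\le2^{<\chi}$, so we need $(2^{<\chi})^{<\chi}=2^{<\chi}$, that is, $(2^{<\chi})^\nu\le2^{<\chi}$ for each cardinal $\nu<\chi$. If $2^{<\chi}=2^{\nu_0}$ for some $\nu_0<\chi$, then $(2^{\nu_0})^\nu=2^{\nu_0\cdot\nu}\le2^{<\chi}$. Otherwise the nondecreasing values $2^\nu$, $\nu<\chi$, do not attain their supremum $2^{<\chi}$, so $\mathrm{cf}(2^{<\chi})=\chi$ by regularity of $\chi$. Then every function from $\nu<\chi$ to $2^{<\chi}$ is bounded by some $2^\rho$ with $\rho<\chi$, and the number of such functions is at most $\sum_{\rho<\chi}(2^\rho)^\nu\le\chi\cdot2^{<\chi}=2^{<\chi}$.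

**Step 10. Proof of Corollary 3.** If $2^{\aleph_1}=\aleph_2$, Theorem 1 with $\chi=\omega$, $\mu=\omega_1$ gives a Dowker filter on every set of size $\ge\aleph_2$, and Theorem 2 excludes sizes $\le\aleph_1$. Under GCH, let $\chi$ be regular and infinite. Then $2^\nu\le\chi$ for all $\nu<\chi$, so $2^{<\chi}=\chi$. By Step 9, $\mu=\chi^+$ is allowed in Theorem 1, and $2^\mu=\chi^{++}$. So every set of size $\ge\chi^{++}$ carries a $\chi$-complete Dowker filter, and by Theorem 2 no smaller set does. $\square$

In ZFC alone, these theorems place the least size of a set carrying a Dowker filter between $\aleph_2$ and $2^{\aleph_1}$; when $2^{\aleph_1}>\aleph_2$, they do not determine it.
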